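\title{Extension complexity is not additive under Cartesian products}

\begin{abstract}
The extension complexity $\operatorname{xc}(P)$ of a polytope $P$ is the least number of inequalities that describe a polytope projecting onto $P$. One always has $\operatorname{xc}(P_1\times P_2)\le\operatorname{xc}(P_1)+\operatorname{xc}(P_2)$. We show that the inequality can be strict. We define explicit polytopes $P_L$ of dimension $3L+2$ with $\operatorname{xc}(P_L\times P_{L'})\le 6L+6L'+11$ for all $L,L'\ge1$ and $\operatorname{xc}(P_L)=6L+6$ for all $L\ge1000$. The saving of one inequality comes from the fact that any two vertices of a triangle lie on a common edge. The lower bound is an exact analysis of the nonnegative factorizations of the slacks of $P_L$.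
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A \emph{polytope} is a bounded intersection of finitely many halfspaces, $P=\{x\in\mathbb{R}^d : Ax\le b\}$; equivalently, it is the convex hull of finitely many points. A polytope $Q$ is an \emph{extended formulation} of $P$ if $P$ is the image of $Q$ under a projection, and the \emph{extension complexity} $\operatorname{xc}(P)$ is the least number of inequalities in a description of an extended formulation of $P$. The number $\operatorname{xc}(P)$ measures how briefly $P$ can be described when auxiliary variables are free. It is at most the number of facets of $P$ (take $Q=P$) and at most the number $n$ of vertices of $P$ (project the simplex $\{\lambda\in\mathbb{R}^n:\lambda\ge0,\ \sum_j\lambda_j=1\}$).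

We do not count equations, and we allow affine projections, so that $\operatorname{xc}$ is invariant under affine isomorphisms. For a full-dimensional polytope $P$ these conventions do not change the number. Equations disappear when their solution space is parametrized. If $w\mapsto Mw+c$ maps $Q$ onto a full-dimensional polytope, then $M$ is surjective, so $c=Mw_0$ for some $w_0$, and the linear map $M$ sends $Q+w_0$ onto $P$.

There is an algebraic reformulation. Let $A_ix\le b_i$ $(1\le i\le m)$ be inequalities describing $P$ and let $w_1,\dots,w_n$ be its vertices. The \emph{slack matrix} $S\in\mathbb{R}_+^{m\times n}$ has entries $S_{ij}=b_i-A_iw_j$. Its \emph{nonnegative rank} is the least $r$ with $S=TU$, $T\in\mathbb{R}_+^{m\times r}$, $U\in\mathbb{R}_+^{r\times n}$; equivalently, the least number of nonnegative rank-one matrices with sum $S$. By the theorem of Yannakakis, $\operatorname{xc}(P)$ equals the nonnegative rank of $S$.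

The following question is posed in \cite{EF}. Let $P_1\subseteq\mathbb{R}^{d_1}$ and $P_2\subseteq\mathbb{R}^{d_2}$ be polytopes, each of dimension at least $1$, and let $P_1\times P_2=\{(x,y):x\in P_1,\ y\in P_2\}$. Is it always true that
\begin{equation}\label{eq:question}
\operatorname{xc}(P_1\times P_2)=\operatorname{xc}(P_1)+\operatorname{xc}(P_2)\,?
\end{equation}

Three observations suggest the answer yes.

First, the inequality $\le$ always holds: if $Q_1$ projects onto $P_1$ and $Q_2$ onto $P_2$, then $Q_1\times Q_2$ projects onto $P_1\times P_2$, and the inequalities of $Q_1$ and $Q_2$ together describe it.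

Second, \eqref{eq:question} holds for simplices. An extended formulation $Q$ of a $d$-dimensional polytope $P$ has dimension at least $d$, hence at least $d+1$ facets. If $d+1$ inequalities suffice, then $Q$ is a $d$-simplex, the projection is injective on its affine hull, and $P$ is a simplex. A product of simplices of dimensions $d_1,d_2\ge1$ has $(d_1+1)(d_2+1)>d_1+d_2+1$ vertices, so it is not a simplex, and its extension complexity is at least $d_1+d_2+2=(d_1+1)+(d_2+1)$.

Third, additivity holds for a related operation. Let $P_1=\{x:A_1x\le\mathbf 1\}$ and $P_2=\{y:A_2y\le\mathbf 1\}$ be full-dimensional with the origin in the interior, and let $V_1,V_2$ be their vertex sets. The \emph{free join}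
\[
P_1*P_2=\operatorname{conv}\bigl(\{(v,\mathbf 0,-1):v\in V_1\}\cup\{(\mathbf 0,w,1):w\in V_2\}\bigr)\subseteq\mathbb{R}^{d_1+d_2+1}
\]
satisfies $\operatorname{xc}(P_1*P_2)=\operatorname{xc}(P_1)+\operatorname{xc}(P_2)$. The slack matrix shows why. The free join consists of the points $(x,y,t)$ with $x\in\lambda P_1$, $y\in(1-\lambda)P_2$, $\lambda=(1-t)/2\in[0,1]$, so it is described by $2A_1x\le(1-t)\mathbf 1$ and $2A_2y\le(1+t)\mathbf 1$. Its slack matrix is block diagonal with blocks $2S_1$ and $2S_2$, and a nonnegative rank-one summand of a block diagonal matrix is supported in one block.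

For the product this argument breaks down. The columns of the slack matrix are indexed by pairs of vertices; the column of a pair is a column of $S_1$ stacked on a column of $S_2$. There is no zero block, so one rank-one summand may serve rows of $S_1$ and rows of $S_2$ at once. We show that such sharing can save an inequality, so the answer to the question is no.

\subsection{The counterexample}

Throughout, the indices $i,j$ are taken in $\mathbb{Z}/3=\{1,2,3\}$, so that $i+2=i-1$. For $L\ge1$ let $\Omega_1,\Omega_2,\Omega_3$ be disjoint sets of size $L$, called \emph{blocks}, let $\Omega=\Omega_1\cup\Omega_2\cup\Omega_3$, and let $\Omega^+=\Omega\cup\{0\}$ with a new element $0$. The $3L+1$ elements of $\Omega^+$ are called \emph{slots}. For $v\in\mathbb{R}^\Omega$ put $v_0=1-\sum_{s\in\Omega}v_s$. Let $P_L$ be the set of all $(x,v)\in\mathbb{R}^3\times\mathbb{R}^\Omega$ with $x_1+x_2+x_3=1$ and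
\begin{equation}\label{eq:PL}
\begin{aligned}
A_s&:=3-v_s-x_{i-1}\ge0 &&(s\in\Omega_i,\ i=1,2,3),\\
B_s&:=2-v_s+x_{i+1}\ge0 &&(s\in\Omega_i,\ i=1,2,3),\\
D_s&:=v_s\ge0 &&(s\in\Omega^+).
\end{aligned}
\end{equation}
The inequalities $D_s\ge0$ say that $v$ lies in the simplex $\Sigma=\{v\in\mathbb{R}^\Omega:v_s\ge0\ (s\in\Omega^+)\}$, and then the others give $-2\le x_j\le3$. So $P_L$ is a polytope. Eliminating $x_3$ turns it into a polytope in $\mathbb{R}^{3L+2}$, which is full-dimensional because every $(x,v)$ with $v\in\Sigma$, $x\ge0$, $x_1+x_2+x_3=1$ satisfies \eqref{eq:PL}.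

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] $\operatorname{xc}(P_L)\le6L+6$ and $\operatorname{xc}(P_L\times P_{L'})\le6L+6L'+11$ for all $L,L'\ge1$.
\item[(b)] $\operatorname{xc}(P_L)=6L+6$ for all $L\ge1000$.
\end{itemize}
Hence $\operatorname{xc}(P_L\times P_{L'})\le\operatorname{xc}(P_L)+\operatorname{xc}(P_{L'})-1$ for all $L,L'\ge1000$. For example, $P=P_{1000}$ has $\operatorname{xc}(P)=6006$ but $\operatorname{xc}(P\times P)\le12011<12012$.
\end{theorem}

Section~\ref{sec:hexagon} shows the mechanism of the saving on a hexagon and explains the purpose of the variables $v_s$. Section~\ref{sec:upper} proves (a). A counterexample that saves one inequality needs a lower bound that is exact, and Sections~\ref{sec:factor}--\ref{sec:end} prove it.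

\section{A hexagon and a shared triangle}\label{sec:hexagon}

Let $e_1,e_2,e_3$ be the unit vectors of $\mathbb{R}^3$, let $\Delta=\operatorname{conv}\{e_1,e_2,e_3\}$, and put
\[
g_j=e_{j-1}-e_{j+1},\qquad\text{that is,}\qquad g_1=e_3-e_2,\quad g_2=e_1-e_3,\quad g_3=e_2-e_1 .
\]
The edge of $\Delta$ opposite to $e_j$ is $E_j=e_{j+1}+[0,1]g_j$; it runs from $e_{j+1}$ to $e_{j-1}$.

For $v=0$ the system \eqref{eq:PL} reduces to $-2\le x_j\le3$. It defines the hexagon $X$ of Figure~\ref{fig:hexagon}, whose vertices are the six permutations of $(3,0,-2)$. Each vertex is a vertex of $\Delta$ plus a point of the zonotope $Z=[0,2]g_1+[0,2]g_2+[0,2]g_3$: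
\[
V_1=(0,-2,3)=e_3+2g_1,\qquad W_1=(-2,0,3)=e_3+2g_1+2g_3,
\]
and the cyclic shift $e_j\mapsto e_{j+1}$, $g_j\mapsto g_{j+1}$ gives the same for $V_2,W_2$ with $e_1$ and for $V_3,W_3$ with $e_2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (-0.5,2.598)--(-2,0)--(-1,-1.732)--(1,-1.732)--(2.5,0.866)--(1.5,2.598)--cycle;
\draw[thick] (-0.5,2.598)--(-2,0)--(-1,-1.732)--(2,-1.732)--(3,0)--(1.5,2.598)--cycle;
\draw (0,0)--(1,0)--(0.5,0.866);
\draw[ultra thick] (0,0)--(0.5,0.866);
\node[below left] at (0,0) {$e_1$};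
\node[below right] at (1,0) {$e_2$};
\node[above] at (0.5,0.866) {$e_3$};
\node[above left] at (-0.5,2.598) {$V_1=(0,-2,3)$};
\node[above right] at (1.5,2.598) {$W_1=(-2,0,3)$};
\node[left] at (-2,0) {$W_2=(3,-2,0)$};
\node[below left] at (-1,-1.732) {$V_2=(3,0,-2)$};
\node[below right] at (2,-1.732) {$W_3=(0,3,-2)$};
\node[right] at (3,0) {$V_3=(-2,3,0)$};
\node[above] at (0.5,2.598) {$A_1$};
\node[left] at (-1.3,1.35) {$B_1$};
\node[left] at (-1.55,-0.95) {$A_2$};
\node[below] at (0.5,-1.732) {$B_2$};
\node[right] at (2.55,-0.95) {$A_3$};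
\node[right] at (2.3,1.35) {$B_3$};
\end{tikzpicture}
\caption{The hexagon $X=\{x\in\mathbb{R}^3:x_1+x_2+x_3=1,\ -2\le x_j\le3\}$ and the triangle $\Delta$ with vertices $e_1,e_2,e_3$. The side $A_i$ lies on the line $x_{i-1}=3$, the side $B_i$ on the line $x_{i+1}=-2$. Shaded: the Minkowski sum of the bold edge $E_2=[e_3,e_1]$ and the zonotope $Z$; it contains four of the six vertices of $X$.}\label{fig:hexagon}
\end{figure}

The obvious lift writes $x$ as a point of $\Delta$ plus $\sum_jf_jg_j$ with $0\le f_j\le2$. The following variant is more flexible. The edge $E_j$ is parallel to $g_j$, so a move along $E_j$ can be absorbed into $f_j$ by raising its upper bound. Consider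
\begin{equation}\label{eq:hexlift}
y\in\Delta,\qquad 0\le f_j\le2+y_j\quad(j=1,2,3),\qquad x=\sum_jy_je_{j+1}+\sum_jf_jg_j .
\end{equation}
Here $x_j=y_{j-1}-f_{j-1}+f_{j+1}$, so $x_j\ge y_{j-1}-(2+y_{j-1})=-2$ and $x_j\le y_{j-1}+2+y_{j+1}\le3$: every solution gives a point of $X$. For $y=e_j$ the points $x$ obtained form the set $E_j+Z$. Thus $y$ no longer selects a vertex of $\Delta$; it selects an \emph{edge}, and a vertex of $X$ can be lifted with $y=e_j$ whenever its triangle part lies on $E_j$. Two facts about triangles now apply.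
\begin{itemize}
\item Two edges cover all three vertices of $\Delta$. So $y$ may be restricted to the segment $[e_1,e_2]$, which costs two inequalities, and $X$ is described by $6+2$ inequalities.
\item Any two vertices of $\Delta$ lie on a common edge. So two copies of \eqref{eq:hexlift} with one common $y\in\Delta$ describe $X\times X$ by $6+6+3$ inequalities. For instance, $V_1$ and $V_2$ have triangle parts $e_3$ and $e_1$, which lie on $E_2$, and with $y=e_2$ we get $V_1=e_3+2g_1$ from $f=(2,0,0)$ and $V_2=e_3+3g_2$ from $f'=(0,3,0)$.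
\end{itemize}
This is the saving $15<8+8$. It proves nothing yet, because a hexagon has six sides and the formulation with $8$ inequalities is wasteful.

The variables $v_s$ make the lift worth its price. In $P_L$ the length $2$ of the segment in direction $g_i$ is replaced by $\min_{s\in\Omega_i}(2-v_s)$. This length enters two bounds on $x$, so in \eqref{eq:PL} each slot $s\in\Omega$ costs two inequalities, $A_s$ and $B_s$. In the lift it enters only the upper bound on $f_i$, so each slot costs one. The description \eqref{eq:PL} has $9L+1$ inequalities and the lift will have $6L+6$. For $L=1$ we get $\operatorname{xc}(P_1)\le10<12$, so part (b) of Theorem~\ref{thm:main} needs a lower bound on $L$; for large $L$ it says that the lift is optimal.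

\section{Fibers and upper bounds}\label{sec:upper}

We call the $9L+1$ affine functions $A_s,B_s,D_s$ the \emph{rows}. A row is \emph{tight} at a point if it vanishes there. For $v\in\Sigma$ put
\[
\ell_i=\ell_i(v)=2-\max_{s\in\Omega_i}v_s\in[1,2],
\]
and call a slot $s\in\Omega_i$ \emph{leading} at $v$ if $v_s=\max_{q\in\Omega_i}v_q$. If $v$ vanishes on $\Omega_i$, all slots of $\Omega_i$ are leading. For $s\in\Omega_i$,
\begin{equation}\label{eq:split}
A_s=(1+\ell_i-x_{i-1})+(2-\ell_i-v_s),\qquad B_s=(x_{i+1}+\ell_i)+(2-\ell_i-v_s),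
\end{equation}
where $2-\ell_i-v_s\ge0$ with equality exactly for leading $s$. Hence the \emph{fiber} $X(v)=\{x:(x,v)\in P_L\}$ is
\begin{equation}\label{eq:fiber}
X(v)=\{x:\ x_1+x_2+x_3=1,\ \ -\ell_{j-1}\le x_j\le1+\ell_{j+1}\ \ (j=1,2,3)\}.
\end{equation}
It contains $\Delta$. Moreover $A_s$ $(s\in\Omega_i)$ is tight at $(x,v)\in P_L$ if and only if $s$ is leading and $x_{i-1}=1+\ell_i$, and $B_s$ is tight if and only if $s$ is leading and $x_{i+1}=-\ell_i$.

Define points $V_i(v)$ and $W_i(v)$ of $\mathbb{R}^3\times\mathbb{R}^\Omega$ with second component $v$ and first component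
\begin{equation}\label{eq:VW}
\begin{array}{c|ccc|l}
 & x_{i-1} & x_i & x_{i+1} & x\\ \hline
V_i(v) & 1+\ell_i & 0 & -\ell_i & e_{i-1}+\ell_ig_i\\
W_i(v) & 1+\ell_i & -\ell_{i-1} & \ell_{i-1}-\ell_i & e_{i-1}+\ell_ig_i+\ell_{i-1}g_{i-1}
\end{array}
\end{equation}
The last column agrees with the others because $g_i=e_{i-1}-e_{i+1}$ and $g_{i-1}=e_{i+1}-e_i$. These points serve both halves of the proof: they include all vertices of $P_L$, and they are the test points of the lower bound.

\begin{lemma}\label{lem:fiber}
Let $v\in\Sigma$. The points $V_i(v)$ and $W_i(v)$ lie in $P_L$. Among the rows $A_s,B_s$, the tight ones are exactly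
\begin{itemize}
\item at $V_i(v)$: the rows $A_s$ and $B_s$ with $s\in\Omega_i$ leading;
\item at $W_i(v)$: the rows $A_s$ with $s\in\Omega_i$ leading and the rows $B_s$ with $s\in\Omega_{i-1}$ leading.
\end{itemize}
Every vertex of $P_L$ is a point $V_i(v)$ or $W_i(v)$.
\end{lemma}

\begin{proof}
By \eqref{eq:fiber} the bounds are $-\ell_{i+1}\le x_{i-1}\le1+\ell_i$, $-\ell_{i-1}\le x_i\le1+\ell_{i+1}$ and $-\ell_i\le x_{i+1}\le1+\ell_{i-1}$; all lower bounds are negative and all upper bounds positive. At $V_i(v)$ the upper bound on $x_{i-1}$ and the lower bound on $x_{i+1}$ are attained, and $x_i=0$ attains neither of its bounds. At $W_i(v)$ the upper bound on $x_{i-1}$ and the lower bound on $x_i$ are attained, and $-\ell_i<\ell_{i-1}-\ell_i<1+\ell_{i-1}$. The description of tight rows after \eqref{eq:fiber} gives the two lists.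

Let $(x,v)$ be a vertex of $P_L$. Then $x$ is a vertex of the polygon $X(v)$, since otherwise $(x,v)$ would be the midpoint of two other points of $P_L$. At a vertex of $X(v)$ two bounds in \eqref{eq:fiber} are attained, on two different coordinates. If $x_{j+1}=1+\ell_{j-1}$ and $x_{j-1}=1+\ell_j$, then $x_j=-1-\ell_{j-1}-\ell_j<-\ell_{j-1}$, which is infeasible. If $x_{j+1}=-\ell_j$ and $x_{j-1}=-\ell_{j+1}$, then $x_j=1+\ell_j+\ell_{j+1}>1+\ell_{j+1}$, which is infeasible. So one attained bound is an upper bound $x_{i-1}=1+\ell_i$, and the other is $x_{i+1}=-\ell_i$, which gives $V_i(v)$, or $x_i=-\ell_{i-1}$, which gives $W_i(v)$.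
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Consider variables $y\in\Delta$, $f\in\mathbb{R}^3$, $v\in\mathbb{R}^\Omega$ and the $3+3L+(3L+1)=6L+4$ inequalities
\begin{equation}\label{eq:lift}
f_i\ge0\ \ (i=1,2,3),\qquad r_s:=2-v_s+y_i-f_i\ge0\ \ (s\in\Omega_i),\qquad D_s\ge0\ \ (s\in\Omega^+).
\end{equation}
For $v\in\Sigma$ the inequalities $r_s\ge0$, $s\in\Omega_i$, say together that $f_i\le\ell_i+y_i$. In particular $0\le f_i\le3$, so the solution set is bounded. Project it by $(y,f,v)\mapsto(x,v)$ with
\begin{equation}\label{eq:proj}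
x=\sum_jy_je_{j+1}+\sum_jf_jg_j,\qquad\text{that is,}\qquad x_i=y_{i-1}-f_{i-1}+f_{i+1}.
\end{equation}
Then $x_1+x_2+x_3=1$. For $s\in\Omega_i$ we have $x_{i+1}=y_i-f_i+f_{i-1}$ and $x_{i-1}=y_{i+1}-f_{i+1}+f_i$, and with $1-y_{i+1}=y_i+y_{i-1}$ we obtain
\begin{equation}\label{eq:model}
A_s=r_s+f_{i+1}+y_{i-1},\qquad B_s=r_s+f_{i-1}\qquad(s\in\Omega_i).
\end{equation}
So every solution projects into $P_L$.

Each of $V_i(v)$, $W_i(v)$ has a lift with $y=e_{i+1}$ and a lift with $y=e_i$. For $V_i(v)$ take $y=e_{i+1}$, $f_i=\ell_i$, which gives $x=e_{i-1}+\ell_ig_i$, or take $y=e_i$, $f_i=\ell_i+1$, which gives $x=e_{i+1}+g_i+\ell_ig_i=e_{i-1}+\ell_ig_i$; in both cases put $f_{i-1}=f_{i+1}=0$. For $W_i(v)$ change $f_{i-1}$ to $\ell_{i-1}$. All four choices satisfy $0\le f_j\le\ell_j+y_j$, and they give the last column of \eqref{eq:VW}.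

The image of a polytope under an affine map is convex. So a polytope that projects into a polytope $R$, with every vertex of $R$ in the image, is an extended formulation of $R$.

For $R=P_L$ impose \eqref{eq:lift}, the equations $y_3=0$, $y_1+y_2=1$, and the two inequalities $y_1\ge0$, $y_2\ge0$. Each pair $\{e_i,e_{i+1}\}$ meets $\{e_1,e_2\}$, so by Lemma~\ref{lem:fiber} every vertex of $P_L$ lifts, and $\operatorname{xc}(P_L)\le6L+6$.

For $R=P_L\times P_{L'}$ take \eqref{eq:lift} in variables $(f,v)$ with parameter $L$ and in variables $(f',v')$ with parameter $L'$, with one common $y$ subject to $y_1+y_2+y_3=1$ and $y\ge0$. This system has $(6L+4)+(6L'+4)+3=6L+6L'+11$ inequalities, it is bounded, and it projects into $P_L\times P_{L'}$. A vertex of the product is a pair of vertices. Any two of the pairs $\{e_1,e_2\}$, $\{e_2,e_3\}$, $\{e_3,e_1\}$ intersect, so both components have lifts with the same $y$.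
\end{proof}

By \eqref{eq:model}, the slack $y_{i-1}$ occurs in the rows $A_s$, $s\in\Omega_i$, of both factors. These are the rank-one summands that the two factors share.

\section{Factorizations and faces}\label{sec:factor}

We turn to the lower bound $\operatorname{xc}(P_L)\ge6L+6$. Write $P=P_L$. The statements of Sections~\ref{sec:factor}--\ref{sec:doubled} hold for every $L\ge1$; the hypothesis $L\ge1000$ enters only in Section~\ref{sec:end}.

\subsection{From a formulation to a factorization}

We need one direction of the theorem of Yannakakis, with a column for every point of $P$ and not only for the vertices. It follows from the affine form of Farkas' lemma: if $\psi_1,\dots,\psi_r$ are affine functions on $\mathbb{R}^n$, the set $Q=\{w:\psi_k(w)\ge0\ \text{for all }k\}$ is nonempty, and the affine function $\varphi$ is nonnegative on $Q$, then $\varphi=\lambda_0+\sum_k\lambda_k\psi_k$ with $\lambda_0,\dots,\lambda_r\ge0$.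

\begin{lemma}\label{lem:factor}
There are a set $K$ with $|K|=\operatorname{xc}(P)$, numbers $t_k(\rho)\ge0$ for $k\in K$ and rows $\rho$, and functions $u_k:P\to\mathbb{R}_+$ such that
\begin{equation}\label{eq:factor}
\rho(z)=\sum_{k\in K}t_k(\rho)\,u_k(z)\qquad\text{for all rows }\rho\text{ and all }z\in P.
\end{equation}
\end{lemma}

\begin{proof}
Let $Q=\{w:\psi_k(w)\ge0,\ k\in K\}$ be an optimal extended formulation, with equations eliminated, and let $\pi$ be the projection onto $P$. For a row $\rho$, Farkas' lemma gives $\rho\circ\pi=\lambda_0+\sum_kt_k(\rho)\psi_k$ with nonnegative coefficients. Every row vanishes somewhere on $P$: the rows $A_s,B_s$ with $s\in\Omega_i$ at $V_i(0)$, and $D_s$ at any point with $v_s=0$. At a preimage in $Q$ of such a point we get $\lambda_0=0$. For each $z\in P$ choose $w(z)\in Q$ with $\pi(w(z))=z$ and put $u_k(z)=\psi_k(w(z))$.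
\end{proof}

The functions $u_k$ need not be affine or even continuous. We call the elements of $K$ \emph{terms}, and a term $k$ is \emph{active} at $z$ if $u_k(z)>0$. Since all summands in \eqref{eq:factor} are nonnegative, we have the \emph{support rule}:
\begin{itemize}
\item[(S)] If $\rho(z)=0$ and $k$ is active at $z$, then $t_k(\rho)=0$. If $\rho(z)>0$, then some term $k$ active at $z$ has $t_k(\rho)>0$.
\end{itemize}

From now on we assume, for contradiction, that
\[
|K|\le6L+5 .
\]

\subsection{Slot terms and extras}

The formulation with $6L+6$ inequalities in Section~\ref{sec:upper} is the model to keep in mind. It has one term for each row $D_s$, used in no other row, and $3L+5$ terms $r_s$, $f_1,f_2,f_3$, $y_1,y_2$ that produce the rows $A_s,B_s$ by \eqref{eq:model}. We sort the terms of an arbitrary factorization accordingly. Put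
\[
D(k)=\{s\in\Omega^+:t_k(D_s)>0\},\qquad K_0=\{k\in K:D(k)=\emptyset\}.
\]
For $\emptyset\ne S\subseteq\Omega^+$ let $v^S\in\Sigma$ be the point with $v_s=1/|S|$ for $s\in S$ and $v_s=0$ for $s\in\Omega^+\setminus S$. At a point of $P$ over $v^{\{s\}}$ the row $D_s$ is positive and all other rows $D_q$ vanish, so (S) gives a term $k$ with $D(k)=\{s\}$. Fix one such term and call it $\delta_s$; the $3L+1$ \emph{slot terms} $\delta_s$ are distinct. The remaining terms with $D(k)\ne\emptyset$ are the \emph{extras}, and $\mathcal{E}$ is the set of extras. Counting gives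
\begin{equation}\label{eq:budget}
|K_0|=|K|-(3L+1)-|\mathcal{E}|\le3L+4-|\mathcal{E}| .
\end{equation}

If there are no extras, we shall see that the slot terms contribute nothing to the rows $A_s,B_s$, so $K_0$ alone factors these rows, and it remains to show that this takes $3L+5$ terms. An extra spoils the first claim, but it also lowers the bound \eqref{eq:budget} by one. The idea is to pay for each extra $e$ with one slot: on the face where $v_s=0$ for some $s\in D(e)$, the extra $e$ is never active. The face has one slot fewer, and the bound on $|K_0|$ has dropped by one as well.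

For $\emptyset\ne G\subseteq\Omega^+$ put $G_i=G\cap\Omega_i$, $G^*=G\setminus\{0\}$ and
\[
P_G=\{(x,v)\in P:v_s=0\ \text{for all }s\in\Omega^+\setminus G\}.
\]
Let $\mathcal{R}_G$ consist, for each $i$, of the rows $A_s,B_s$ with $s\in G_i$ if $G_i\ne\emptyset$, and with $s\in\Omega_i$ if $G_i=\emptyset$. Let $M_G=(\rho(z))$ be the matrix with rows $\rho\in\mathcal{R}_G$ and columns $z\in P_G$. It has finitely many rows and infinitely many columns. Its rank is the dimension of the span $\operatorname{col}M_G\subseteq\mathbb{R}^{\mathcal{R}_G}$ of the columns. This equals the dimension of the span of the rows as functions on $P_G$, because the linear relations among the rows form the orthogonal complement of $\operatorname{col}M_G$.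

\begin{lemma}\label{lem:rank}
$\dim P_G=|G|+1$ and $\operatorname{rank}M_G=|G|+2$.
\end{lemma}

\begin{proof}
Let $\Sigma_G$ be the face of $\Sigma$ with vertices $v^{\{s\}}$, $s\in G$; it has dimension $|G|-1$. The set $P_G$ contains $\Delta\times\Sigma_G$ and lies in the product of the plane $x_1+x_2+x_3=1$ with $\Sigma_G$, so its dimension is $|G|+1$. For $s\in\Omega_i$ we have $A_s-B_s=1-x_{i-1}-x_{i+1}=x_i$, and $\mathcal{R}_G$ contains such a pair of rows for each $i$. So the rows span $x_1,x_2,x_3$, hence the constant $1$, hence $v_s=3-x_{i-1}-A_s$ for $s\in G_i$. These functions span the space of affine functions on $P_G$, which has dimension $\dim P_G+1$.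
\end{proof}

Call $N\subseteq\Omega^+$ a \emph{transversal} if $N\cap D(e)\ne\emptyset$ for every extra $e$.

\begin{lemma}\label{lem:pure}
Let $N\ne\Omega^+$ be a transversal and $G=\Omega^+\setminus N$. Then $\rho(z)=\sum_{k\in K_0}t_k(\rho)u_k(z)$ for all $\rho\in\mathcal{R}_G$ and $z\in P_G$.
\end{lemma}

\begin{proof}
If $k$ is active at a point of $P_G$, then $D(k)\subseteq G$ by (S). No extra has this property, so $k\in K_0$ or $k=\delta_s$ with $s\in G$. It remains to show that $t_{\delta_s}(\rho)=0$ for $s\in G$ and $\rho\in\mathcal{R}_G$. Let $\rho\in\{A_q,B_q\}$ with $q\in\Omega_i$. If $q\in G_i$, let $v=v^{\{s,q\}}$; then $v_q\ge\frac12$, so $q$ is leading. If $G_i=\emptyset$, let $v=v^{\{s\}}$; then $v$ vanishes on $\Omega_i$, so $q$ is leading. In both cases $z=V_i(v)$ lies in $P_G$, the row $\rho$ is tight at $z$ by Lemma~\ref{lem:fiber}, and $D_s(z)>0$. By (S) some term $k$ active at $z$ has $s\in D(k)$, and by the first part of the proof $k=\delta_s$. So $\delta_s$ is active at a point where $\rho$ is tight, and $t_{\delta_s}(\rho)=0$.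
\end{proof}

The proof explains the definition of $\mathcal{R}_G$. It needs a point of $P_G$ with $v_s>0$ at which $q$ is leading, and there is none if $s\in G_i$ and $q\in\Omega_i\setminus G_i$.

The lower bound now rests on one statement about the matrices $M_G$, in which the set $K$ no longer occurs.

\begin{proposition}\label{prop:key}
Let $G\subseteq\Omega^+$ with $|G_i|\ge2$ for $i=1,2,3$. If $M_G=TU$ with nonnegative matrices $T,U$ of inner dimension $m$, then $m\ge|G|+4$.
\end{proposition}

Suppose $N$ is a transversal with $|N|\le|\mathcal{E}|$ that leaves at least two slots of each block. Then Lemma~\ref{lem:pure} and \eqref{eq:budget} give a factorization of $M_G$ of inner dimension at most $3L+4-|N|=|G|+3$, against Proposition~\ref{prop:key}. Choosing one slot from each $D(e)$ always gives a transversal with $|N|\le|\mathcal{E}|$, but there may be up to $3L+4$ extras, and a careless choice can exhaust a block. An extra with $|D(e)|=1$ leaves no choice at all. Section~\ref{sec:key} proves the proposition, Section~\ref{sec:doubled} bounds the number of forced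 choices, and Section~\ref{sec:end} makes the free ones.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Put $\kappa=|G|+2=\operatorname{rank}M_G$ and suppose that $m\le\kappa+1=|G|+3$. Since no $G_i$ is empty, $\mathcal{R}_G$ consists of the $2|G^*|$ rows $A_s,B_s$ with $s\in G^*$.

The inner dimension exceeds the rank by at most one, and this forces one of the two factors to have the same rank as $M_G$. Let $u(z)\in\mathbb{R}^m_+$ be the column of $U$ at $z$ and let $\mathcal{U}$ be the span of these columns. Since $T(\mathcal{U})=\operatorname{col}M_G$ has dimension $\kappa$,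
\[
\dim\mathcal{U}=\kappa+\dim(\mathcal{U}\cap\ker T)\le\kappa+m-\operatorname{rank}T .
\]
So $\operatorname{rank}T+\dim\mathcal{U}\le2\kappa+1$. Both summands are at least $\kappa$, hence $\dim\mathcal{U}=\kappa$ or $\operatorname{rank}T=\kappa$.

\subsection{The case $\dim\mathcal{U}=\kappa$}

Here $T$ is injective on $\mathcal{U}$, so $u(z)$ is a linear function of the column of $M_G$ at $z$. Each $u_k$ is therefore an affine function, nonnegative on $P_G$. We show that each row then needs a term of its own.

Fix $q\in G_i$, and let $v\in\Sigma$ have $v_q=2/(|G|+1)$, $v_s=1/(|G|+1)$ for $s\in G\setminus\{q\}$, and $v_s=0$ for $s\notin G$. Then $q$ is the only leading slot of $\Omega_i$. A row is tight at the midpoint of two points of $P$ if and only if it is tight at both. By Lemma~\ref{lem:fiber}, the only tight row among all $A_s,B_s$ is $A_q$ at the midpoint of $V_i(v)$ and $W_i(v)$, and $B_q$ at the midpoint of $V_i(v)$ and $W_{i+1}(v)$. So each $\rho\in\mathcal{R}_G$ has a point $z_\rho\in P_G$ at which the only tight rows are $\rho$ and the rows $D_s$, $s\notin G$.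 The latter vanish on the affine hull $\mathcal{A}$ of $P_G$. Near $z_\rho$, the set $P_G$ therefore coincides with $\{z\in\mathcal{A}:\rho(z)\ge0\}$. As $\rho$ is positive at $z_{\rho'}$ for $\rho'\ne\rho$, it is not constant on $\mathcal{A}$, and $P_G$ contains an open piece of the hyperplane $\{\rho=0\}$ of $\mathcal{A}$.

Since $\rho\not\equiv0$ on $P_G$, there is an index $k$ with $T(\rho,k)>0$ and $u_k\not\equiv0$. The affine function $u_k$ vanishes wherever $\rho$ vanishes on $P_G$, hence on the whole hyperplane, so it is a nonzero multiple of $\rho$. Two different rows $\rho,\rho'$ are not proportional, because $\rho(z_\rho)=0<\rho'(z_\rho)$; so they give different indices $k$. Therefore $m\ge2|G^*|\ge|G^*|+6\ge|G|+5$, a contradiction.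

\subsection{The case $\operatorname{rank}T=\kappa$: generators}

Here $\operatorname{col}T=\operatorname{col}M_G$, and the columns of $T$ can be read as vectors in the space where $P_G$ lives. Identify $(x,v)\in P_G$ with $(x,(v_s)_{s\in G^*})\in\mathbb{R}^3\times\mathbb{R}^{G^*}$, and let $E$ be the linear span of $P_G$. The linear form $h=x_1+x_2+x_3$ equals $1$ on $P_G$, so $\dim E=\dim P_G+1=\kappa$. For $s\in G_i$ define the linear forms
\begin{equation}\label{eq:forms}
\alpha_s=3h-v_s-x_{i-1},\qquad\beta_s=2h-v_s+x_{i+1},\qquad\text{so that}\qquad\alpha_s-\beta_s=x_i .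
\end{equation}
They agree with $A_s,B_s$ on $P_G$. So they define a linear map $\Phi$ from $E$ onto $\operatorname{col}M_G$ that sends each point of $P_G$ to its column, and $\Phi$ is an isomorphism because both spaces have dimension $\kappa$. Let $\Gamma\subseteq E$ be the set of preimages of the nonzero columns of $T$; its elements are called \emph{generators}. Then $|\Gamma|\le|G|+3$, all $\alpha_s$ and $\beta_s$ are nonnegative on $\Gamma$, and applying $\Phi^{-1}$ to $M_G=TU$ writes every point of $P_G$ as a nonnegative combination of generators. Fix such a combination for each point, and say that a generator is \emph{used} at the point if its coefficient is positive. Three rules will be applied repeatedly.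
\begin{itemize}
\item[(G1)] If $\gamma$ is used at $z$ and $A_s$ (or $B_s$), $s\in G^*$, is tight at $z$, then $\alpha_s(\gamma)=0$ (or $\beta_s(\gamma)=0$).
\item[(G2)] If a linear form is positive at $z$, it is positive at some generator used at $z$.
\item[(G3)] Let $\gamma\in\Gamma$ and $s\in G_i$. If $\alpha_s(\gamma)=0$ then $x_i(\gamma)\le0$. If $\beta_s(\gamma)=0$ then $x_i(\gamma)\ge0$. If $x_i(\gamma)=0$ then $\alpha_s(\gamma)=\beta_s(\gamma)$.
\end{itemize}
Rule (G3) is read off from \eqref{eq:forms}.

For orientation, take $G=\Omega^+$ and the model factorization \eqref{eq:model} with $y_3=0$. By \eqref{eq:forms} and \eqref{eq:proj}, the $x$-parts of its columns are $0$ for the $|G^*|$ terms $r_s$, and $g_1,g_2,g_3,e_2,e_3$ for $f_1,f_2,f_3,y_1,y_2$. We shall prove that $\Gamma$ also contains $|G^*|$ generators with $x=0$ and five with $x\ne0$. This gives $|\Gamma|\ge|G^*|+5\ge|G|+4$, the desired contradiction. The tool is rigidity: a count inside a single block already reaches $|G|+3$, so all inequalities in it are equalities, for all three blocks at once.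

\medskip\noindent\textbf{Step 1: the count in block $i$.}
Define
\begin{align*}
\Gamma_i^+&=\{\gamma\in\Gamma:x_i(\gamma)>0\},\qquad\Gamma_i^-=\{\gamma\in\Gamma:x_i(\gamma)<0\},\\
F_i&=\{\gamma\in\Gamma:\alpha_q(\gamma)=\beta_q(\gamma)=0\ \text{for all }q\in G_i\},\\
\Gamma_p&=\{\gamma\in\Gamma:\alpha_p(\gamma)>0,\ \alpha_q(\gamma)=\beta_q(\gamma)=0\ \text{for all }q\in G_i\setminus\{p\}\}\qquad(p\in G_i).
\end{align*}
Generators in $F_i$ have $x_i=0$ by (G3). The same holds for $\Gamma_p$, because $G_i\setminus\{p\}\ne\emptyset$; this is the first use of $|G_i|\ge2$ in the present case. Hence, for fixed $i$, the sets $\Gamma_i^+$, $\Gamma_i^-$, $F_i$ and $\Gamma_p$ $(p\in G_i)$ are pairwise disjoint.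

The sets $\Gamma_i^\pm$ are nonempty by (G2), since $x_i=1+\ell_{i+1}>0$ at $V_{i+1}(v)$ and $x_i=-\ell_{i-1}<0$ at $V_{i-1}(v)$.

Let $p\in G_i$ and $v=v^{G_i\setminus\{p\}}$. The leading slots of $\Omega_i$ are those of $G_i\setminus\{p\}$. At $V_i(v)$ the rows $A_q,B_q$ with $q\in G_i\setminus\{p\}$ are tight and $A_p>0$. By (G2) and (G1), $\Gamma_p\ne\emptyset$.

For $F_i$, consider the $|G|-|G_i|+1$ points $V_i(v)$ with $v=v^{G_i}$ or $v=v^{\{s\}}$, $s\in G\setminus G_i$. At each of them all slots of $G_i$ are leading, so all rows $A_q,B_q$, $q\in G_i$, are tight and only generators from $F_i$ are used. The points are linearly independent: the linear map $(x,v)\mapsto(h-\sum_{s\in G^*}v_s,\ v)$ sends them to the vectors $(v_0,v)$, which are nonzero and have disjoint supports. So $|F_i|\ge|G|-|G_i|+1$.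

The sizes of the disjoint sets add up to at least $2+(|G|-|G_i|+1)+|G_i|=|G|+3\ge|\Gamma|$. Hence equality holds everywhere, and
\[
\Gamma_i^+=\{\gamma_i^+\},\qquad\Gamma_i^-=\{\gamma_i^-\},\qquad\Gamma_p=\{\gamma_p\}\qquad\text{for all }i\text{ and all }p\in G^* .
\]
In words: exactly one generator has $x_i>0$, and exactly one has $x_i<0$. We refer to this as \emph{uniqueness}.

\medskip\noindent\textbf{Step 2: sign patterns.}
At $V_i(v^{G_i})$ only generators from $F_i$ are used, and $x_{i-1}>0>x_{i+1}$. By (G2) and uniqueness,
\begin{equation}\label{eq:inF}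
\gamma_{i-1}^+\in F_i,\qquad\gamma_{i+1}^-\in F_i\qquad\text{for all }i.
\end{equation}
In particular $x_{j+1}(\gamma_j^+)=0$ and $x_{j-1}(\gamma_j^-)=0$ for all $j$. If $x_{j-1}(\gamma_j^+)>0$, then $\gamma_j^+=\gamma_{j-1}^+$ by uniqueness, although $x_j(\gamma_{j-1}^+)=0$. If $x_{j+1}(\gamma_j^-)<0$, then $\gamma_j^-=\gamma_{j+1}^-$, although $x_j(\gamma_{j+1}^-)=0$. So the signs are
\begin{equation}\label{eq:signs}
\begin{array}{c|ccc}
 & x_{j-1} & x_j & x_{j+1}\\ \hline
\gamma_j^+ & \le0 & >0 & 0\\
\gamma_j^- & 0 & <0 & \ge0
\end{array}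
\end{equation}
This pattern is compatible with only three generators having $x\ne0$, namely $\gamma_j^+=\gamma_{j-1}^-$ for all $j$, as for the vectors $g_{j+1}=e_j-e_{j-1}$. The points $W_i(v)$ rule this out.

\medskip\noindent\textbf{Step 3: axial generators.}
Let $\sigma,\tau\ge0$ with $|G_i|\sigma+|G_{i-1}|\tau\le1$. Let $v_q=\sigma$ for $q\in G_i$, $v_q=\tau$ for $q\in G_{i-1}$, put the remaining mass $1-|G_i|\sigma-|G_{i-1}|\tau$ on one slot of $G_{i+1}$, and let $v$ vanish elsewhere. Then $\ell_i=2-\sigma$, $\ell_{i-1}=2-\tau$, and $W_i(v)\in P_G$ has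
\[
x_{i-1}=3-\sigma>0,\qquad x_i=-(2-\tau)<0,\qquad x_{i+1}=\sigma-\tau .
\]
So $\gamma_{i-1}^+$ and $\gamma_i^-$ are used at $W_i(v)$. All rows $A_q$, $q\in G_i$, and all rows $B_q$, $q\in G_{i-1}$, are tight there. As $i$ is arbitrary, (G1) gives
\begin{equation}\label{eq:vanish}
\alpha_q(\gamma_j^-)=0,\qquad\beta_q(\gamma_j^+)=0\qquad\text{for all }j\text{ and all }q\in G_j .
\end{equation}
By (G1) and (G3), every generator used at $W_i(v)$ has $x_i\le0$ and $x_{i-1}\ge0$. By uniqueness, every used generator other than $\gamma_{i-1}^+$, $\gamma_i^-$ has $x_{i-1}=x_i=0$. By \eqref{eq:signs}, $x_i(\gamma_{i-1}^+)=0$ and $x_{i-1}(\gamma_i^-)=0$; in particular these two generators are different. Comparing the coordinates $x_i$ and $x_{i-1}$ shows that their coefficients are $(2-\tau)/(-x_i(\gamma_i^-))$ for $\gamma_i^-$ and $(3-\sigma)/x_{i-1}(\gamma_{i-1}^+)$ for $\gamma_{i-1}^+$.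

Call a generator \emph{$j$-axial} if $x_j$ is the only nonzero coordinate of its $x$-part. Suppose there is no $(i+1)$-axial generator. Then only $\gamma_i^-$ and $\gamma_{i-1}^+$ contribute to $x_{i+1}$, and
\[
\sigma-\tau=(2-\tau)\mu+(3-\sigma)\nu,\qquad\mu=\frac{x_{i+1}(\gamma_i^-)}{-x_i(\gamma_i^-)},\quad\nu=\frac{x_{i+1}(\gamma_{i-1}^+)}{x_{i-1}(\gamma_{i-1}^+)},
\]
for all admissible $\sigma,\tau$, with $\mu,\nu$ independent of them. The choice $\sigma=\tau=0$ gives $2\mu+3\nu=0$. Then $\sigma>0=\tau$ gives $\nu=-1$, and $\tau>0=\sigma$ gives $\mu=1$, so $2\mu+3\nu=-1$, a contradiction. Hence a $j$-axial generator exists for every $j$, and by uniqueness it is $\gamma_j^+$ or $\gamma_j^-$. This is where the triangle $\Delta$ is detected: without the summand $e_{i-1}$ in \eqref{eq:VW} the factor $3-\sigma$ would be $2-\sigma$, and $\mu=1$, $\nu=-1$ would solve the equation.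

\medskip\noindent\textbf{Step 4: five generators with $x\ne0$.}
By \eqref{eq:signs}, $x_j$ is the only positive coordinate of $\gamma_j^+$ and the only negative coordinate of $\gamma_j^-$, so the three $\gamma_j^+$ are distinct and the three $\gamma_j^-$ are distinct. The only coordinate of $\gamma_j^+$ that can be negative is $x_{j-1}$, so the only possible coincidences are $\gamma_j^+=\gamma_{j-1}^-$. With $J=\{j:\gamma_j^+\ne\gamma_{j-1}^-\}$, the six symbols $\gamma_j^\pm$ denote $3+|J|$ distinct generators. A generator $\gamma_j^+=\gamma_{j-1}^-$ has two nonzero coordinates and is not axial. So $j\in J$ if $\gamma_j^+$ is $j$-axial, and $j+1\in J$ if $\gamma_j^-$ is $j$-axial. By Step 3, $J$ meets each of the pairs $\{1,2\},\{2,3\},\{3,1\}$, and therefore $|J|\ge2$. These are the three pairs of the upper bound, where two values of $y$ were needed to meet them all.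

\medskip\noindent\textbf{Step 5: $|G^*|$ generators with $x=0$.}
So far we know $\gamma_p$, $p\in G_i$, only on the rows of block $i$; it could coincide with one of the $\gamma_j^\pm$ or with some $\gamma_{p'}$ of another block. Let $v=v^{G_i\setminus\{p\}}$. It vanishes on $\Omega_{i-1}$ and $\Omega_{i+1}$, so all slots of these blocks are leading.

At $W_i(v)$ the rows $A_q$ $(q\in G_i\setminus\{p\})$ and $B_q$ $(q\in G_{i-1})$ are tight, and $A_p>0$. Let $\gamma$ be used there with $\alpha_p(\gamma)>0$. Since $G_i\setminus\{p\}\ne\emptyset$, (G1) and (G3) give $x_i(\gamma)\le0$. If $x_i(\gamma)<0$, then $\gamma=\gamma_i^-$, against \eqref{eq:vanish}. So $x_i(\gamma)=0$, hence $\beta_q(\gamma)=\alpha_q(\gamma)=0$ for $q\in G_i\setminus\{p\}$, and $\gamma=\gamma_p$. By (G1), $\beta_q(\gamma_p)=0$ for all $q\in G_{i-1}$.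

At $W_{i+1}(v)$ the rows $B_q$ $(q\in G_i\setminus\{p\})$ and $A_q$ $(q\in G_{i+1})$ are tight, and $B_p>0$. Let $\gamma$ be used there with $\beta_p(\gamma)>0$. Now $x_i(\gamma)\ge0$, and $x_i(\gamma)>0$ would give $\gamma=\gamma_i^+$, against \eqref{eq:vanish}. So $x_i(\gamma)=0$, hence $\alpha_q(\gamma)=\beta_q(\gamma)$ for all $q\in G_i$, and again $\gamma=\gamma_p$. By (G1), $\alpha_q(\gamma_p)=0$ for all $q\in G_{i+1}$.

By (G3), $x_{i-1}(\gamma_p)\ge0\ge x_{i+1}(\gamma_p)$. If $x_{i-1}(\gamma_p)>0$, then $\gamma_p=\gamma_{i-1}^+$, and if $x_{i+1}(\gamma_p)<0$, then $\gamma_p=\gamma_{i+1}^-$. In both cases $\gamma_p\in F_i$ by \eqref{eq:inF}, which is impossible since $\alpha_p(\gamma_p)>0$. So the $x$-part of $\gamma_p$ is $0$. Then $\alpha_q(\gamma_p)=\beta_q(\gamma_p)$ for all $q\in G^*$, and this common value is $0$ for $q\in G_{i-1}$, for $q\in G_{i+1}$ and for $q\in G_i\setminus\{p\}$, and positive for $q=p$. Hence the $\gamma_p$, $p\in G^*$, are $|G^*|$ distinct generators with $x=0$.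

\medskip
Steps 4 and 5 give $|\Gamma|\ge|G^*|+5\ge|G|+4$, which contradicts $|\Gamma|\le|G|+3$. Proposition~\ref{prop:key} is proved. \qed

\section{Doubled slots}\label{sec:doubled}

We return to the factorization \eqref{eq:factor} with $|K|\le6L+5$. A slot $s\in\Omega$ is \emph{doubled} if some extra $e$ has $D(e)=\{s\}$. Every transversal contains all doubled slots, so we must show that each block keeps many slots that are not doubled. Let $Z_i$ be the set of doubled slots in $\Omega_i$.

\begin{proposition}\label{prop:doubled}
$7|Z_i|\le6L+20$ for $i=1,2,3$.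
\end{proposition}

Fix $i$. The proof measures how much the terms of $K_0$ can do for the rows $A_s$ of block $i$. For $k\in K$ let $a_k=(t_k(A_s))_{s\in\Omega_i}\in\mathbb{R}_+^{\Omega_i}$, and let $d$ be the dimension of the span of the vectors $a_k$ with $k\in K_0$. In the model the terms $r_s$ give the unit vectors, and $d=L$. Lemma~\ref{lem:dupper} shows that each extra that touches block $i$ lowers an upper bound on $d$ by one. Lemma~\ref{lem:dlower} shows that doubling does not make $K_0$ superfluous: $d$ stays proportional to the number of doubled slots. Put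
\[
\mathcal{E}_i=\{e\in\mathcal{E}:D(e)\cap\Omega_i\ne\emptyset\},\qquad\epsilon=|\mathcal{E}_i| .
\]

\begin{lemma}\label{lem:dupper}
$d\le L-\epsilon+3$.
\end{lemma}

\begin{proof}
We pass to a face on which block $i$ vanishes. There the extras in $\mathcal{E}_i$ are inactive without further cost, and the rows $A_s$ of the block coincide. Let $N$ consist of $\Omega_i$ and one element of $D(e)$ for each $e\in\mathcal{E}\setminus\mathcal{E}_i$. Then $N$ is a transversal with $|N|\le L+|\mathcal{E}|-\epsilon$. Let $G=\Omega^+\setminus N$.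

If $G=\emptyset$, then $3L+1\le L+|\mathcal{E}|-\epsilon$, so $|\mathcal{E}|\ge2L+1+\epsilon$, and \eqref{eq:budget} gives $d\le|K_0|\le L-\epsilon+3$.

Let $G\ne\emptyset$, and let $C\subseteq\mathbb{R}^{\mathcal{R}_G}$ be the span of the vectors $(t_k(\rho))_{\rho\in\mathcal{R}_G}$, $k\in K_0$. By Lemma~\ref{lem:pure}, $\operatorname{col}M_G\subseteq C$. Since $G_i=\emptyset$, all rows $A_s$, $s\in\Omega_i$, belong to $\mathcal{R}_G$; let $\pi$ be the projection of $\mathbb{R}^{\mathcal{R}_G}$ to these $L$ coordinates. Then $\dim\pi(C)=d$. On $P_G$ these rows are all equal to $3-x_{i-1}$, so $\dim\pi(\operatorname{col}M_G)\le1$. Extending a basis of $\operatorname{col}M_G$ to a basis of $C$ gives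
\[
d\le1+\dim C-\operatorname{rank}M_G\le1+|K_0|-(|G|+2).
\]
With \eqref{eq:budget} and $|G|\ge2L+1-|\mathcal{E}|+\epsilon$, the right side is at most $L-\epsilon+2$.
\end{proof}

For the lower bound on $d$ we want a set of doubled slots on which each slot has exactly two terms and no other term interferes. For $s\in Z_i$ choose an extra $\delta'_s$ with $D(\delta'_s)=\{s\}$. These are $|Z_i|$ distinct elements of $\mathcal{E}_i$, so $\epsilon\ge|Z_i|$. For each of the other $\epsilon-|Z_i|$ elements $e$ of $\mathcal{E}_i$ pick a slot of $D(e)\cap\Omega_i$ and remove it from $Z_i$ if it lies there. The remaining set $H\subseteq Z_i$ has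
\begin{equation}\label{eq:H}
|H|\ge2|Z_i|-\epsilon,
\end{equation}
and the only terms $k$ with $\emptyset\ne D(k)\subseteq H$ are $\delta_s$ and $\delta'_s$ with $s\in H$.

\begin{lemma}\label{lem:dlower}
$|H|\le6d+2$.
\end{lemma}

\begin{proof}
We may assume $|H|\ge3$, and we show $|H|\le6d$. For $k\in K$ let $A(k)=\{s\in H:t_k(A_s)>0\}$ be the support of $a_k$ in $H$. For $\emptyset\ne S\subseteq H$ let $z_S=V_i(v^S)$. By \eqref{eq:split}, at $z_S$ we have $A_s=0$ for $s\in S$ and $A_s=1/|S|>0$ for $s\in H\setminus S$; moreover $D_s=0$ for $s\notin S$. By (S) and the choice of $H$,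
\begin{equation}\label{eq:active}
k\ \text{active at }z_S\quad\Longrightarrow\quad A(k)\cap S=\emptyset,\ \text{ and }\ k\in K_0\ \text{or}\ k\in\{\delta_s,\delta'_s\}\ \text{with }s\in S .
\end{equation}
We test three kinds of sets $S$.

\emph{$S=H$.} For $s\in H$ the row $D_s$ is positive at $z_H$, so one of $\delta_s,\delta'_s$ is active, and it has $A(k)=\emptyset$. Name the two terms $\eta_s,\eta'_s$ so that $A(\eta_s)=\emptyset$. Only $\eta'_s$ can contribute to the rows $A_p$, $p\in H$.

\emph{$S=H\setminus\{p\}$.} Since $A_p>0$ at $z_S$, some active $k$ has $p\in A(k)$. By \eqref{eq:active}, $A(k)=\{p\}$, and $k\in K_0$ or $k=\eta'_s$ with $s\ne p$. Let $H_a$ be the set of $p\in H$ for which some $k\in K_0$ has $A(k)=\{p\}$. The corresponding vectors $a_k$ restrict on $H$ to positive multiples of distinct unit vectors, so $|H_a|\le d$. For each $p\in H_*:=H\setminus H_a$ there is a slot $\phi(p)\in H\setminus\{p\}$ with $A(\eta'_{\phi(p)})=\{p\}$. The map $\phi:H_*\to H$ is injective, because $\phi(p)$ determines $p$.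

At this point the terms $\eta'_s$ could still do all the work. But $\eta'_{\phi(p)}$ is tied to the slot $\phi(p)$, and it is switched off when $\phi(p)$ is removed from $S$.

\emph{$S=H\setminus\{p,\phi(p)\}$ with $p\in H_*$.} This set is nonempty since $|H|\ge3$. Some active $k$ has $p\in A(k)\subseteq\{p,\phi(p)\}$. If $k\in K_0$, then $A(k)=\{p,\phi(p)\}$, because $p\notin H_a$. Otherwise $k=\eta'_s$ with $s\in S$, $p\in A(\eta'_s)$ and $|A(\eta'_s)|\le2$. In this case $s\notin\phi(H_*)$: if $s=\phi(p')$, then $A(\eta'_s)=\{p'\}$, so $p'=p$ and $s=\phi(p)\notin S$. The set $H\setminus\phi(H_*)$ has $|H|-|H_*|=|H_a|\le d$ elements, and each element $s$ occurs in this way for at most $|A(\eta'_s)|\le2$ slots $p$. So the second case covers at most $2d$ slots $p$.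

Let $H_b$ be the set of $p\in H_*$ for which some $k\in K_0$ has $A(k)=\{p,\phi(p)\}$. We have shown $|H_b|\ge|H_*|-2d\ge|H|-3d$. Consider the simple graph on $H$ with edges $\{p,\phi(p)\}$, $p\in H_b$. An edge arises from at most two slots $p$, so there are at least $|H_b|/2$ edges. A vertex $q$ lies at most on the edges $\{q,\phi(q)\}$ and $\{\phi^{-1}(q),q\}$, so all degrees are at most $2$ and the components are paths and cycles of length at least $3$. Deleting one edge from each cycle leaves a forest with at least $\frac23\cdot\frac{|H_b|}{2}=|H_b|/3$ edges. For each edge of the forest choose $k\in K_0$ such that $A(k)$ is that edge. The restrictions of these $a_k$ to $H$ are linearly independent: in a vanishing linear combination, the coordinate of a leaf shows that the coefficient of the edge at the leaf is $0$; remove this edge and repeat. Hence $|H_b|/3\le d$, and $|H|\le|H_b|+3d\le6d$.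
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:doubled}]
By \eqref{eq:H} and the two lemmas, $2|Z_i|-\epsilon\le6(L-\epsilon+3)+2$, that is, $2|Z_i|+5\epsilon\le6L+20$. Since $\epsilon\ge|Z_i|$, the claim follows.
\end{proof}

\section{Choice of the face and end of the proof}\label{sec:end}

We must reserve two slots in each block and still find, for each extra $e$, a slot of $D(e)$ that is not reserved. The slot $0$ is never reserved, so extras with $0\in D(e)$ cause no difficulty. Extras with $D(e)=\{s\}$ cause none if no doubled slot is reserved. For each remaining extra, a pair of slots in $D(e)$ must not be reserved together. The number of such pairs is linear in $L$, while by Proposition~\ref{prop:doubled} the number of pairs of available slots is quadratic in $L$, so a random reservation works for large $L$.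

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $L\ge1000$, and keep the assumption $|K|=\operatorname{xc}(P_L)\le6L+5$. By Proposition~\ref{prop:doubled},
\[
n_i:=|\Omega_i\setminus Z_i|\ge L-\frac{6L+20}{7}=\frac{L-20}{7}=:n\ge140 .
\]
By \eqref{eq:budget}, $|\mathcal{E}|\le3L+4$. Choose independent, uniformly random $2$-element subsets $R_i\subseteq\Omega_i\setminus Z_i$ and put $R=R_1\cup R_2\cup R_3$.

Let $e$ be an extra with $0\notin D(e)$ and $|D(e)|\ge2$, and fix two slots $s,s'\in D(e)$. If one of them is doubled, then $D(e)\not\subseteq R$. Otherwise the probability that $s,s'\in R$ is $\frac{2}{n_i}\cdot\frac{2}{n_j}$ if they lie in different blocks $\Omega_i,\Omega_j$, and $\frac{2}{n_i(n_i-1)}\le\frac{4}{n_i^2}$ if both lie in $\Omega_i$. In all cases $D(e)\subseteq R$ has probability at most $4/n^2$. The expected number of such extras with $D(e)\subseteq R$ is at most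
\[
(3L+4)\cdot\frac{4}{n^2}=\frac{196\,(3L+4)}{(L-20)^2}=196\left(\frac{3}{L-20}+\frac{64}{(L-20)^2}\right).
\]
This decreases in $L$, and at $L=1000$ it equals $588784/960400<1$. So there is a choice of $R$ that contains no such set $D(e)$. Fix it.

For each extra $e$ choose a slot of $D(e)\setminus R$ as follows. If $0\in D(e)$, choose $0$. If $D(e)=\{s\}$ with $s\in\Omega$, choose $s$; it is doubled, so $s\notin R$. In the remaining case $0\notin D(e)$ and $|D(e)|\ge2$, so $D(e)\not\subseteq R$, and we choose any slot of $D(e)\setminus R$. The set $N$ of chosen slots is a transversal with $|N|\le|\mathcal{E}|$, and $G=\Omega^+\setminus N$ contains $R$, so $|G_i|\ge2$ for all $i$. By Lemma~\ref{lem:pure} and \eqref{eq:budget}, $M_G$ has a nonnegative factorization of inner dimension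
\[
|K_0|\le3L+4-|\mathcal{E}|\le3L+4-|N|=|G|+3,
\]
which contradicts Proposition~\ref{prop:key}. Hence $\operatorname{xc}(P_L)\ge6L+6$, and part (a) gives equality.
\end{proof}

For $L,L'\ge1000$, parts (a) and (b) give $\operatorname{xc}(P_L\times P_{L'})\le(6L+6)+(6L'+6)-1=\operatorname{xc}(P_L)+\operatorname{xc}(P_{L'})-1$. This completes the proof of Theorem~\ref{thm:main}, and \eqref{eq:question} fails for $P_1=P_2=P_{1000}$.

\begin{thebibliography}{1}
\bibitem{EF} \emph{Introduction To Extended Formulations}, \texttt{http://kam.mff.cuni.cz/\textasciitilde{}tancer/Rynartice/hans\_raj\_tiwary.pdf}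
\end{thebibliography}
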